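\title{A semilocal ring with one-sided strongly $\pi$-regular elements}

\begin{abstract}
An element $a$ of a ring $R$ is right strongly $\pi$-regular if $a^nR=a^{n+1}R$ for some $n\ge1$, and left strongly $\pi$-regular if $Ra^n=Ra^{n+1}$ for some $n\ge 1$. We construct a ring $S$, all of whose factor rings are Dedekind-finite, with an element that is right but not left strongly $\pi$-regular and an element that is left but not right strongly $\pi$-regular. The ring $S$ is the endomorphism ring of a uniserial module, and $S/J(S)$ is a product of two division rings. The module is built from an action of the multiplicative group of a division ring on the real line. We also show that, when the two conditions agree modulo the Jacobson radical, the obstruction is an idempotent that does not lift; it follows that among semilocal rings the example has the smallest possible length modulo the radical.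
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are associative with identity. An element $a$ of a ring $R$ gives two descending chains,
\[
aR\supseteq a^2R\supseteq a^3R\supseteq\cdots,\qquad Ra\supseteq Ra^2\supseteq Ra^3\supseteq\cdots .
\]
The element $a$ is \emph{right strongly $\pi$-regular} if $a^nR=a^{n+1}R$ for some integer $n\ge1$, and \emph{left strongly $\pi$-regular} if $Ra^n=Ra^{n+1}$ for some integer $n\ge1$. The equality $a^nR=a^{n+1}R$ says that $a^n\in a^{n+1}R$, and multiplying it by powers of $a$ shows that the first chain is constant from the $n$th term on; the same holds on the left. Units, idempotents and nilpotent elements satisfy both conditions, and so does every element of a ring that is left and right Artinian. In a commutative ring the two conditions are the same.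

The simplest way for them to differ is a one-sided inverse. Let $ab=1$. Then $a^2b^2=1$, so $aR=R=a^2R$ and $a$ is right strongly $\pi$-regular. If also $a^m=sa^{m+1}$, multiplication by $b^m$ on the right gives $1=sa$, hence $s=sab=b$ and $ba=1$. A ring is \emph{Dedekind-finite} if $ab=1$ implies $ba=1$. So Dedekind-finiteness is exactly the implication ``right $\Rightarrow$ left'' for right invertible elements, and one asks how far it controls the remaining elements. The following facts are known.
\begin{enumerate}
\item[(F1)] (Dischinger) All elements of a ring are left strongly $\pi$-regular if and only if all elements are right strongly $\pi$-regular.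
\item[(F2)] If $R$ is a Dedekind-finite exchange ring and $aR=a^2R$, then $Ra=Ra^2$. (One of the equivalent definitions of an \emph{exchange ring}: for every $a\in R$ there is an idempotent $e\in aR$ with $1-e\in(1-a)R$.)
\item[(F3)] For a field $F$, the ring $R=F\langle x,y: x^2y=x\rangle$ is Dedekind-finite, $xR=x^2R$ and $Rx\ne Rx^2$. The factor ring $R/(1-xy)$ is not Dedekind-finite.
\end{enumerate}
In (F3) the failure is again caused by a one-sided inverse, which becomes visible in a factor ring. The same factor ring is available in general: if $c=c^2b$ in a ring $R$, then $c$ has the right inverse $b$ modulo the ideal generated by $1-cb$. It is therefore natural to exclude this mechanism by a hypothesis on all factor rings, where a \emph{factor ring} of $R$ means $R/T$ for a two-sided ideal $T\neq R$. This leads to the following question from \cite{HL}.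

\medskip
\noindent\textbf{Question.} \emph{If every factor ring of $R$ is Dedekind-finite, is every right strongly $\pi$-regular element of $R$ left strongly $\pi$-regular?}
\medskip

The facts above suggest a positive answer. The answer is negative, even for semilocal rings. Throughout, $J(R)$ denotes the Jacobson radical of $R$.

\begin{theorem}\label{thm:A}
For every field $K$ there are a $K$-algebra $S$ with $S/J(S)\cong D_1\times D_2$, where $D_1,D_2$ are division rings, and elements $x,p\in S$ with $xp=0$ and $u=x+p$ a unit, such that
\begin{enumerate}
\item[(1)] every factor ring of $S$ is Dedekind-finite;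
\item[(2)] $xS=x^2S$, but $Sx^m\ne Sx^{m+1}$ for all $m\ge1$;
\item[(3)] $Sp=Sp^2$, but $p^mS\neq p^{m+1}S$ for all $m\ge 1$.
\end{enumerate}
\end{theorem}

The shape of this example, a pair of elements with product zero and invertible sum that fail on opposite sides, is explained by the second result. For an ideal $T$ of $R$, an idempotent of $R/T$ \emph{lifts} if it is the image of an idempotent of $R$.

\begin{theorem}\label{thm:B}
Let $R$ be a ring, let $c=c^2b$ in $R$, and suppose that the image $\bar c$ of $c$ in $\bar R=R/J(R)$ is left strongly $\pi$-regular. Put $q=1-cb$. Then $cq=0$, $c+q$ is a unit, $Rq=Rq^2$, $\bar c\bar b$ is an idempotent of $\bar R$, and the following are equivalent: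
\begin{enumerate}
\item[(i)] $c$ is left strongly $\pi$-regular;
\item[(ii)] the idempotent $\bar c\bar b$ lifts to an idempotent of $R$;
\item[(iii)] $q$ is right strongly $\pi$-regular.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:C}
Suppose that in $R/J(R)$ the right and the left strongly $\pi$-regular elements coincide; this is the case, for example, if $R$ is semilocal.
\begin{enumerate}
\item[(a)] If idempotents lift modulo $J(R)$, the two classes coincide in $R$.
\item[(b)] Every right strongly $\pi$-regular element of $R$ is left strongly $\pi$-regular if and only if every left strongly $\pi$-regular element of $R$ is right strongly $\pi$-regular.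
\end{enumerate}
In particular, right strongly $\pi$-regular elements are left strongly $\pi$-regular in local rings and in semiperfect rings, so among semilocal counterexamples the length $2$ of $S/J(S)$ in Theorem~\ref{thm:A} is the least possible.
\end{corollary}

Section~\ref{sec:radical} recalls what is needed about the radical. Section~\ref{sec:lifting} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:C}; it shows where to look for a counterexample, but the proof of Theorem~\ref{thm:A} does not depend on it. Section~\ref{sec:uniserial} reduces Theorem~\ref{thm:A} to finding a uniserial module with a surjective endomorphism $x$ and an injective endomorphism $p$ such that $xp=0$. Section~\ref{sec:model} shows that the maps $s\mapsto 2s$ and $s\mapsto (s+1)/2$ of the real line behave in the required way, and Sections~\ref{sec:envelope} and~\ref{sec:module} turn them into endomorphisms of a uniserial module.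

\section{The radical and semilocal rings}\label{sec:radical}

The Jacobson radical $J(R)$ is the intersection of the maximal right ideals of $R$. It is also the intersection of the maximal left ideals, so it is a two-sided ideal and $J(R^{\mathrm{op}})=J(R)$ for the opposite ring $R^{\mathrm{op}}$. We use two standard properties.
\begin{enumerate}
\item[(J1)] Every element of $1+J(R)$ is a unit. Hence an element $u$ whose image in $R/J(R)$ is a unit is itself a unit: if $\bar v$ is the inverse of $\bar u$, then $uv$ and $vu$ lie in $1+J(R)$.
\item[(J2)] A surjective ring homomorphism $R\to R'$ maps $J(R)$ into $J(R')$.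
\end{enumerate}
A ring $R$ is \emph{semilocal} if $R/J(R)$ is Artinian; by the Wedderburn--Artin theorem this means that $R/J(R)$ is a finite product of matrix rings over division rings, and such a product is both left and right Artinian. The \emph{length} of $R/J(R)$ is its composition length as a right module over itself. The ring $R$ is \emph{local} if $R/J(R)$ is a division ring, and \emph{semiperfect} if it is semilocal and all idempotents of $R/J(R)$ lift. A nonzero ring whose only right ideals are $0$ and the whole ring is a division ring, so the semilocal rings with $R/J(R)$ of length $1$ are the local rings.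

Semilocal rings satisfy the hypothesis of the Question automatically.

\begin{lemma}\label{lem:semilocal}
Every factor ring of a semilocal ring is Dedekind-finite.
\end{lemma}

\begin{proof}
Let $R$ be semilocal, let $T\ne R$ be an ideal, and put $R'=R/T$ and $J'=(J(R)+T)/T$. By (J2), $J'\subseteq J(R')$. The ring $R'/J'\cong R/(J(R)+T)$ is a homomorphic image of $R/J(R)=\prod_i M_{n_i}(D_i)$. An ideal of a finite product of rings is a product of ideals, and each $M_{n_i}(D_i)$ is simple, so $R'/J'$ is the product of some of the rings $M_{n_i}(D_i)$. Each of these is Dedekind-finite, because an endomorphism of a finite-dimensional vector space with a one-sided inverse is bijective. Hence $R'/J'$ is Dedekind-finite.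

Let $ab=1$ in $R'$. Then $ba\in 1+J'$, so $ba$ is a unit by (J1). Also $(ba)^2=b(ab)a=ba$. A unit that is idempotent equals $1$.
\end{proof}

\section{The equation $c=c^2b$ and lifting of idempotents}\label{sec:lifting}

For $c\in R$ let $\operatorname{ann}(c)=\{r\in R: cr=0\}$. The right ideals $cR$ and $\operatorname{ann}(c)$ are the image and the kernel of left multiplication by $c$ on $R$. The next lemma says that for $c=c^2b$ they always span $R$, and that left strong $\pi$-regularity means that the sum is direct.

\begin{lemma}\label{lem:fitting}
Let $c=c^2b$ in a ring $R$. Then $R=cR+\operatorname{ann}(c)$, and $c$ is left strongly $\pi$-regular if and only if $cR\cap\operatorname{ann}(c)=0$. In that case $e=cb$ is an idempotent, $c$ is a unit of the ring $eRe$, and $Rc=Rc^2$.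
\end{lemma}

\begin{proof}
Put $e=cb$. Then $ce=c^2b=c$, so $(1-e)R\subseteq\operatorname{ann}(c)$, and $r=er+(1-e)r$ gives the first claim.

Suppose $c^m=sc^{m+1}$ with $m\ge1$, and let $w\in cR\cap\operatorname{ann}(c)$. Since $cR=c^2R=\dots=c^mR$, we can write $w=c^mr$. Then $c^{m+1}r=cw=0$, so $w=sc^{m+1}r=0$.

Conversely, suppose $cR\cap\operatorname{ann}(c)=0$. For $r\in cR$ the element $(1-e)r=r-er$ lies in $cR$ and in $\operatorname{ann}(c)$, so $er=r$. Taking $r=e$ and $r=c$ gives $e^2=e$ and $ec=c$; thus $c=ece\in eRe$. Put $d=ebe$. Then $cd=cbe=e$. The element $dc-e$ lies in $eR\subseteq cR$, and $c(dc-e)=ec-c=0$, so $dc=e$. Hence $c$ is a unit of $eRe$, whose identity is $e$, and $c=ec=dc^2$ gives $Rc=Rc^2$.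
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The hypothesis on $\bar c$ is used to apply Lemma~\ref{lem:fitting} in $\bar R$: the element $\bar e=\bar c\bar b$ is an idempotent, and $\bar c$ has an inverse $\bar d$ in $\bar e\bar R\bar e$. We have $cq=c-c^2b=0$ and $\bar q=1-\bar e$. Put $u=c+q$. Since $\bar c$ and $\bar d$ are annihilated by $1-\bar e$ on both sides, $\bar u=\bar c+(1-\bar e)$ has the inverse $\bar d+(1-\bar e)$. By (J1), $u$ is a unit of $R$. From $uq=cq+q^2=q^2$ we get $q=u^{-1}q^2$, so $Rq=Rq^2$.

(i)$\Rightarrow$(ii). By Lemma~\ref{lem:fitting} in $R$, the element $cb$ is itself an idempotent, and it lifts $\bar e$.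

(ii)$\Rightarrow$(i). Let $e=e^2\in R$ have image $\bar e$; it need not equal $cb$. We verify the condition of Lemma~\ref{lem:fitting}. The image of $e+q$ in $\bar R$ is $1$, so $e+q$ is a unit, $R=eR+qR$, and $cR=ceR$ because $cq=0$. Let $w\in cR\cap\operatorname{ann}(c)$. Then $w=cr$ with $r=er$, and $c^2r=cw=0$. Choose $y\in R$ with image $\bar d^{\,2}$. Then $yc^2=e+j$ with $j\in J(R)$, and
\[
0=yc^2r=er+jr=(1+j)r .
\]
By (J1), $r=0$, so $w=0$.

(ii)$\Leftrightarrow$(iii). We apply the equivalence of (i) and (ii) in $R^{\mathrm{op}}$, whose product we write as $r\ast s=sr$. The equation $q=u^{-1}q^2$ reads $q=q\ast q\ast u^{-1}$, so $q$ and $u^{-1}$ take the places of $c$ and $b$. The image $\bar q$ is an idempotent, hence left strongly $\pi$-regular in $\bar R^{\mathrm{op}}$. The idempotent attached to the pair is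
\[
\bar q\ast\bar u^{-1}=\bar u^{-1}\bar q=\bigl(\bar d+(1-\bar e)\bigr)(1-\bar e)=1-\bar e .
\]
So $q$ is left strongly $\pi$-regular in $R^{\mathrm{op}}$, that is, right strongly $\pi$-regular in $R$, if and only if $1-\bar e$ lifts. Since $f\mapsto 1-f$ permutes the idempotents of $R$, this happens if and only if $\bar e$ lifts.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Let $a^nR=a^{n+1}R$ and put $c=a^n$. Then $cR=a^{2n}R=c^2R$, say $c=c^2b$. The element $a$ is left strongly $\pi$-regular if and only if $c$ is. Indeed, if $Ra^m=Ra^{m+1}$, then $Ra^k=Ra^m$ for all $k\ge m$, so $Rc^m=Ra^{nm}=Ra^{nm+n}=Rc^{m+1}$. If $Rc^m=Rc^{m+1}$, then $Ra^{nm}=Ra^{nm+n}\subseteq Ra^{nm+1}\subseteq Ra^{nm}$. The image $\bar c=\bar c^{\,2}\bar b$ is right strongly $\pi$-regular in $R/J(R)$, hence left strongly $\pi$-regular by hypothesis, and Theorem~\ref{thm:B} applies to $c$.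

(a) If idempotents lift, condition (ii) holds, so $c$ and therefore $a$ are left strongly $\pi$-regular.

(b) If $a$ is not left strongly $\pi$-regular, then neither is $c$, and $q=1-cb$ is left but not right strongly $\pi$-regular. So a failure of ``right $\Rightarrow$ left'' produces a failure of ``left $\Rightarrow$ right''.

The hypotheses of (a) and (b) are unchanged when $R$ is replaced by $R^{\mathrm{op}}$, and this exchanges left and right; this gives the other direction in both parts.

If $R$ is semilocal, every element of the left and right Artinian ring $R/J(R)$ is strongly $\pi$-regular on both sides, so the hypothesis holds. Idempotents lift in a semiperfect ring by definition, and in a local ring because the only idempotents of a division ring are $0$ and $1$; so (a) applies. A semilocal counterexample is a nonzero ring that is not local, so its length modulo the radical is at least $2$. The ring $D_1\times D_2$ has the composition series $0\subset D_1\times 0\subset D_1\times D_2$, so the length $2$ is attained in Theorem~\ref{thm:A}.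
\end{proof}

By Lemma~\ref{lem:semilocal}, any semilocal ring in which ``right $\Rightarrow$ left'' fails answers the Question. By Theorem~\ref{thm:B}, such a ring contains $c,q$ with $cq=0$ and $c+q$ a unit, and an idempotent modulo the radical that does not lift. An economical candidate is a ring $S$ with $S/J(S)\cong D_1\times D_2$ and with no idempotents other than $0$ and $1$. Endomorphism rings of uniserial modules provide such rings.

\section{Endomorphism rings of uniserial modules}\label{sec:uniserial}

A module is \emph{uniserial} if its submodules form a chain under inclusion. Submodules and factor modules of uniserial modules are uniserial. If $B,C$ are submodules of a uniserial module $M$, then $B\cap C$ is the smaller and $B+C$ the larger of the two, so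
\begin{enumerate}
\item[(U1)] $B\cap C=0$ implies $B=0$ or $C=0$;
\item[(U2)] $B+C=M$ implies $B=M$ or $C=M$.
\end{enumerate}
In this section $M\neq0$ is a uniserial right module over a ring $A$, and $S=\operatorname{End}(M_A)$, with endomorphisms written on the left, so that $fg$ means ``first $g$, then $f$''. Let $I$ be the set of non-injective and $L$ the set of non-surjective elements of $S$. The description of $S$ in Lemma~\ref{lem:facchini} and Proposition~\ref{prop:reduction}(c) is a well-known theorem of Facchini; we include the proof.

\begin{lemma}\label{lem:facchini}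
The sets $I$ and $L$ are proper two-sided ideals of $S$, and every proper right ideal of $S$ is contained in $I$ or in $L$. The only idempotents of $S$ are $0$ and $1$.
\end{lemma}

\begin{proof}
Both sets contain $0$ because $M\neq0$, do not contain $1$, and are closed under $f\mapsto -f$.

Let $f,g\in I$. By (U1), $0\ne\ker f\cap\ker g\subseteq\ker(f+g)$, so $f+g\in I$. Let $f\in I$ and $g\in S$. Then $\ker gf\supseteq\ker f\neq0$, so $gf\in I$. Suppose $fg$ is injective. If $gw\in\ker f$, then $fgw=0$, so $w=0$; thus $\operatorname{im}g\cap\ker f=0$. By (U1), $g=0$, and then $fg=0$ is not injective, a contradiction. So $fg\in I$.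

Let $f,g\in L$. By (U2), $\operatorname{im}(f+g)\subseteq\operatorname{im}f+\operatorname{im}g\ne M$, so $f+g\in L$. Let $f\in L$ and $g\in S$. Then $\operatorname{im}fg\subseteq\operatorname{im}f\ne M$, so $fg\in L$. Suppose $gf$ is surjective. For $w\in M$ there is $w'$ with $gw=gfw'$, so $w\in fw'+\ker g$; thus $\operatorname{im}f+\ker g=M$. By (U2), $g=0$, and then $gf=0$ is not surjective, a contradiction. So $gf\in L$.

The units of $S$ are the bijective endomorphisms, so the non-units form $I\cup L$. A proper right ideal $T$ consists of non-units. If $T$ contained some $f\notin I$ and some $g\notin L$, then $f\in L$ and $g\in I$, and $f+g\in T$ would lie neither in $I$ nor in $L$. So $T\subseteq I$ or $T\subseteq L$.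

If $e^2=e$, then $\operatorname{im}e\cap\ker e=0$, so $e=0$ or $e$ is injective, and in the second case $e(1-e)=0$ gives $e=1$.
\end{proof}

A surjective endomorphism that is not injective is the natural candidate for an element that is not left strongly $\pi$-regular, because the kernels of its powers keep growing. Suppose such an $x$ satisfies $x=x^2b$, and put $p=1-xb$. Then $xp=0$. Moreover $xb\in I$, and $\ker p\cap\ker xb=0$ because $p+xb=1$, so $p$ is injective by (U1). The next proposition shows that, conversely, such a pair $x,p$ is all that is needed.

\begin{proposition}\label{prop:reduction}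
Let $x,p\in S$ with $x$ surjective, $p$ injective and $xp=0$. Then:
\begin{enumerate}
\item[(a)] $x$ is not injective, $p$ is not surjective, and $u=x+p$ is a unit of $S$;
\item[(b)] $xS=x^2S$ and $Sp=Sp^2$, but $Sx^m\neq Sx^{m+1}$ and $p^mS\ne p^{m+1}S$ for all $m\ge1$;
\item[(c)] $S/I$ and $S/L$ are division rings, $J(S)=I\cap L$, and $S/J(S)\cong S/I\times S/L$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Since $M\neq 0$, we have $p\ne0$ and $x\neq0$, so $0\ne\operatorname{im}p\subseteq\ker x\ne M$. Thus $x$ is not injective and $p$ is not surjective. If $w\in\ker u\cap\ker x$, then $pw=uw-xw=0$, so $w=0$; by (U1), $\ker u=0$. From $x=u-p$ we get $M=\operatorname{im}x\subseteq\operatorname{im}u+\operatorname{im}p$; by (U2), $\operatorname{im}u=M$.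

(b) Since $xp=0$, we have $xu=x^2$ and $up=p^2$. So $x=x^2u^{-1}$ and $p=u^{-1}p^2$.

Suppose $x^m=sx^{m+1}$ with $s\in S$. Take $0\neq w\in\ker x$ and, using that $x^m$ is surjective, write $w=x^mw'$. Then $x^{m+1}w'=xw=0$, so $w=sx^{m+1}w'=0$, a contradiction. Suppose $p^m=p^{m+1}s$ with $s\in S$. For $w\in M$ we have $p^m(w-psw)=0$, so $w=psw$ because $p^m$ is injective. Then $p$ is surjective, a contradiction.

(c) By Lemma~\ref{lem:facchini}, every maximal right ideal equals $I$ or $L$. The ideal $I$ lies in some maximal right ideal, which is not $L$ since $x\in I\setminus L$; so $I$ is maximal. In the same way $p\in L\setminus I$ shows that $L$ is maximal. Hence $J(S)=I\cap L$, and $S/I$ and $S/L$ are nonzero rings without nonzero proper right ideals, that is, division rings. The ideal $I+L$ contains the unit $x+p$, so $I+L=S$, and the Chinese remainder theorem gives $S/(I\cap L)\cong S/I\times S/L$.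
\end{proof}

It remains to find $M$, $x$ and $p$. The first examples that come to mind fail. The abelian group $\mathbb Z[1/2]/\mathbb Z$ is uniserial and multiplication by $2$ is surjective and not injective, but all proper subgroups are finite, so every injective endomorphism is surjective and there is no $p$. In general $px\ne0$, because $p$ is injective and $x\neq0$. So $x$ and $p$ do not commute, and they cannot both be multiplications by elements of a commutative ring.

\section{A model on the unit interval}\label{sec:model}

Picture a uniserial module as a scale: each element has a value in $(0,\infty]$, elements of larger value generate smaller submodules, and elements of value at least $1$ are declared to be zero. Suppose $x$ and $p$ move values by increasing bijections $\alpha$ and $\beta$ of $\mathbb R$. To preserve the scale we need $\alpha(0),\beta(0)\ge0$ and $\alpha(1),\beta(1)\ge1$. Then $x$ should be surjective if $\alpha(0)=0$, $p$ should be injective if $\beta(1)=1$, and $xp$ should vanish if $\alpha\beta(0)\ge1$. Commuting maps cannot satisfy these conditions, since they would give $\alpha\beta(0)=\beta\alpha(0)=\beta(0)<\beta(1)=1$;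 this rules out translations, which describe multiplication in a field with a real valuation. Affine maps do satisfy them (Figure~\ref{fig:maps}):
\begin{equation}\label{eq:maps}
\alpha(s)=2s,\qquad \beta(s)=\frac{s+1}2,\qquad \alpha\beta(s)=s+1 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=4.5cm,y=2.4cm]
\draw[->] (-0.1,0) -- (1.25,0) node[right] {$s$};
\draw[->] (0,-0.12) -- (0,2.2);
\draw[dotted] (0,1) -- (1,1) -- (1,0);
\draw (0,0) -- (1.05,2.1) node[right] {$\alpha$};
\draw (0,0.5) -- (1.15,1.075) node[right] {$\beta$};
\draw[dashed] (0,1) -- (0.8,1.8) node[above left] {$\alpha\beta$};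
\draw[very thick] (0,0) -- (0.3333,0.6667) -- (1,1);
\draw[dotted] (0.3333,0.6667) -- (0.3333,0);
\node[below] at (0.3333,0) {$\frac13$};
\node[below] at (1,0) {$1$};
\node[below left] at (0,0) {$0$};
\node[left] at (0,0.5) {$\frac12$};
\node[left] at (0,1) {$1$};
\end{tikzpicture}
\caption{The map $\alpha(s)=2s$ fixes $0$, the map $\beta(s)=(s+1)/2$ fixes $1$, and the composite $\alpha\beta(s)=s+1$ (dashed) exceeds $1$ for $s>0$. The lower envelope $\min(\alpha,\beta)$ (thick) fixes both $0$ and $1$.}
\label{fig:maps}
\end{figure}

\begin{example}\label{ex:toy}
Let $V$ be the $K$-vector space with basis $e_s$, where $s\in\mathbb Z[1/2]$ and $0<s<1$, and put $e_s=0$ for $s\ge1$. Define linear maps by $xe_s=e_{2s}$ and $pe_s=e_{(s+1)/2}$. Then $x$ is surjective since $e_s=xe_{s/2}$, $p$ is injective since it maps the basis injectively into itself, and $xpe_s=e_{s+1}=0$, while $pxe_s=e_{s+1/2}\neq0$ for $s<\frac12$.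

Consider $x+p$. Let $\ell(s)=\min(2s,\frac{s+1}2)$, an increasing bijection of $(0,1)$. The two terms are equal only at $s=\frac13$, which is not an index. If $0\neq w\in V$ has lowest term $\kappa e_s$, that is, $s$ is the least index with nonzero coefficient $\kappa$, then $(x+p)w$ has lowest term $\kappa e_{\ell(s)}$: the other term of $(x+p)e_s$ has larger index, and the terms coming from an index $s'>s$ have index at least $\ell(s')>\ell(s)$. So $x+p$ is injective.

It is not surjective. Let $s_0=\frac14$ and $s_{n+1}=\frac{s_n+1}4$, so that $s_0<s_1<\dots<\frac13$, $\ell(s_n)=2s_n$, and $(x+p)e_{s_n}=e_{2s_n}+e_{2s_{n+1}}$. Suppose $(x+p)w=e_{1/2}=e_{2s_0}$. The sum telescopes: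
\[
(x+p)\Bigl(w-\sum_{n<k}(-1)^ne_{s_n}\Bigr)=(-1)^ke_{2s_k}\qquad(k\ge0).
\]
Hence the vector in parentheses has lowest term $(-1)^ke_{s_k}$, and $e_{s_k}$ occurs in $w$ for every $k$, which is impossible.
\end{example}

The model has the right maps and two defects. The space $V$ is too small: the missing preimage $\sum_n(-1)^ne_{s_n}$ is the formal series $(\alpha+\beta)^{-1}=\sum_n(-\alpha^{-1}\beta)^n\alpha^{-1}$ applied to $e_{1/2}$, as $\alpha^{-1}\beta(s)=\frac{s+1}4$. And $\operatorname{End}_K(V)$ is too large: it contains the right inverse $e_s\mapsto e_{s/2}$ of $x$, so it is not Dedekind-finite. Both defects disappear in a uniserial module, by Proposition~\ref{prop:reduction} and Lemma~\ref{lem:semilocal}. The example indicates how to build one: adjoin inverses of sums such as $\alpha+\beta$, and let a sum move values by the minimum of its terms, as $x+p$ moved lowest terms by $\ell=\min(\alpha,\beta)$.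

\section{Lower envelopes and a division ring acting on the line}\label{sec:envelope}

Let $G$ be the group, under composition, of the maps $s\mapsto2^ks+r$ of $\mathbb R$ with $k\in\mathbb Z$ and $r\in\mathbb Z[1/2]$. It contains $\alpha$ and $\beta$. Let $\tau_r(s)=s+r$ and let $N=\{\tau_r:r\in\mathbb Z[1/2]\}$, an abelian subgroup. Every element of $G$ is uniquely $\tau_r\alpha^k$, and $\alpha\tau_r\alpha^{-1}=\tau_{2r}$. Elements of $G$ map irrational numbers to irrational numbers, and
\begin{equation}\label{eq:free}
g(s)\ne h(s)\quad\text{for all distinct } g,h\in G \text{ and all irrational } s,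
\end{equation}
since $2^ks+r=2^{k'}s+r'$ forces $k=k'$, otherwise $s$ would be rational, and then $r=r'$.

Fix a field $K$. The group algebra $K[G]$ consists of the finite sums $a=\sum_g a_g\,g$ with $a_g\in K$, and $\operatorname{supp}a=\{g:a_g\neq0\}$. For $0\ne a\in K[G]$ define the \emph{lower envelope}
\[
\ell_a(s)=\min\{g(s):g\in\operatorname{supp}a\}\qquad(s\in\mathbb R).
\]
Thus $\ell_{\kappa g}=g$ for $g\in G$ and $0\neq\kappa\in K$. We want $\ell_{ab}=\ell_a\circ\ell_b$. The difficulty is cancellation: $\operatorname{supp}(ab)$ can be smaller than the set of products $gh$. For instance, $(1+\alpha)(1-\alpha)=1-\alpha^2$, and the term $\alpha$ cancels. Here $\ell_{1+\alpha}(s)=\ell_{1-\alpha}(s)=\min(s,2s)$, and the composite is $4s$ for $s\le0$ and $s$ for $s\ge0$, which is $\min(s,4s)=\ell_{1-\alpha^2}(s)$. The canceled term has the value $2s$, which for $s\neq0$ lies strictly between $s$ and $4s$ and is never the minimum. At $s=0$ all terms tie, and the minimum does not single out a term. The proof avoids ties by working at irrational points.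

Let $\mathrm{Homeo}_+(\mathbb R)$ denote the group of increasing homeomorphisms of $\mathbb R$.

\begin{lemma}\label{lem:envelope}
Let $a,b\in K[G]$ be nonzero.
\begin{enumerate}
\item[(a)] $\ell_a\in\mathrm{Homeo}_+(\mathbb R)$.
\item[(b)] $ab\ne0$ and $\ell_{ab}=\ell_a\circ\ell_b$. In particular $K[G]$ is a domain.
\item[(c)] If $a+b\neq0$, then $\ell_{a+b}\ge\min(\ell_a,\ell_b)$ pointwise.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A minimum of finitely many continuous functions that tend to $\pm\infty$ as $s\to\pm\infty$ has the same properties, so $\ell_a$ is continuous and surjective. If $s<s'$ and $\ell_a(s')=g(s')$ with $g\in\operatorname{supp}a$, then $\ell_a(s)\le g(s)<g(s')=\ell_a(s')$.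

(b) Let $s$ be irrational. By \eqref{eq:free} there is a unique $h_0\in\operatorname{supp}b$ minimizing $h(s)$. The number $h_0(s)$ is irrational, so there is a unique $g_0\in\operatorname{supp}a$ minimizing $g(h_0(s))$. Then $g_0h_0(s)=\ell_a(\ell_b(s))$. Let $(g,h)\in\operatorname{supp}a\times\operatorname{supp}b$ be different from $(g_0,h_0)$. If $h\ne h_0$, then $g(h(s))>g(h_0(s))\ge g_0(h_0(s))$ because $g$ is increasing. If $h=h_0$, then $g\neq g_0$ and $g(h_0(s))>g_0(h_0(s))$. In both cases $gh(s)>g_0h_0(s)$, so $gh\ne g_0h_0$. Hence the coefficient of $g_0h_0$ in $ab$ is the single product $a_{g_0}b_{h_0}$, which is nonzero because $K$ is a field. Every other element of $\operatorname{supp}(ab)$ is some $gh$ as above and has a larger value at $s$. So $ab\neq0$ and $\ell_{ab}(s)=\ell_a(\ell_b(s))$. Both sides are continuous and the irrationals are dense, so the equality holds for all real $s$.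

(c) This follows from $\operatorname{supp}(a+b)\subseteq\operatorname{supp}a\cup\operatorname{supp}b$.
\end{proof}

To adjoin inverses we use a standard fact. A domain $\Lambda$ is a \emph{left Ore domain} if $\Lambda a\cap\Lambda b\ne0$ for all nonzero $a,b\in\Lambda$. Such a ring is a subring of a division ring $D$, its left division ring of fractions, in which every element has the form $b^{-1}a$ with $a,b\in\Lambda$ and $b\neq0$.

\begin{lemma}\label{lem:ore}
$K[G]$ is a left Ore domain.
\end{lemma}

\begin{proof}
The ring $K[N]$ is a commutative subring of the domain $K[G]$; let $Q$ be its field of fractions. The automorphism $\tau_r\mapsto\tau_{2r}$ of $N$ induces an automorphism $\sigma$ of $K[N]$, which extends to $Q$. We have $K[G]=\bigoplus_{k\in\mathbb Z}K[N]\alpha^k$ with $\alpha f=\sigma(f)\alpha$ for $f\in K[N]$. Let $Q[\alpha;\sigma]$ be the skew polynomial ring: the left $Q$-vector space with basis $1,\alpha,\alpha^2,\dots$ and multiplication $(f\alpha^m)(f'\alpha^n)=f\sigma^m(f')\alpha^{m+n}$. Degrees add, so it is a domain, and it contains $P=\bigoplus_{k\ge0}K[N]\alpha^k\subseteq K[G]$ as a subring.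

Let $a,b\in K[G]$ be nonzero. Replacing them by $\alpha^ka$ and $\alpha^kb$ does not change the left ideals $K[G]a$ and $K[G]b$, and for large $k$ it puts them in $P$. So let $a,b\in P$ have degrees $m$ and $n$. Let $Q_j$ be the space of elements of $Q[\alpha;\sigma]$ of degree at most $j$, of left dimension $j+1$ over $Q$. Right multiplication by a nonzero element is injective and left $Q$-linear, so $Q_na$ and $Q_mb$ are subspaces of $Q_{m+n}$ of dimensions $n+1$ and $m+1$. Since $(n+1)+(m+1)>m+n+1$, there are $f,g\in Q[\alpha;\sigma]$ with $fa=gb\neq0$. Let $0\ne e\in K[N]$ be a common denominator of the coefficients of $f$ and $g$. Then $ef,eg\in P$ and $(ef)a=(eg)b\ne0$.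
\end{proof}

Let $D$ be the left division ring of fractions of $K[G]$ and $D^*=D\setminus\{0\}$. Elements of $K$ commute with $K[G]$, hence with all $b^{-1}a$, so $K$ is central in $D$. Any two elements of $D$ have a common left denominator: given $b^{-1}a$ and $b'^{-1}a'$, choose $e,e'\in K[G]$ with $eb=e'b'\neq0$; then
\begin{equation}\label{eq:common}
b^{-1}a=(eb)^{-1}(ea),\qquad b'^{-1}a'=(eb)^{-1}(e'a').
\end{equation}

\begin{proposition}\label{prop:hom}
The rule $\ell_{b^{-1}a}=\ell_b^{-1}\ell_a$ for nonzero $a,b\in K[G]$ defines a group homomorphism $d\mapsto\ell_d$ from $D^*$ to $\mathrm{Homeo}_+(\mathbb R)$ that extends the lower envelope. If $d$, $d'$ and $d+d'$ are nonzero, then $\ell_{d+d'}\ge\min(\ell_d,\ell_{d'})$ pointwise.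
\end{proposition}

\begin{proof}
\emph{Well defined.} Let $b^{-1}a=b'^{-1}a'$ and choose $e,e'$ as in \eqref{eq:common}; then $eb=e'b'$ and $ea=e'a'$. By Lemma~\ref{lem:envelope}(b),
\[
\ell_b^{-1}\ell_a=(\ell_e\ell_b)^{-1}\ell_e\ell_a=\ell_{eb}^{-1}\ell_{ea}=\ell_{e'b'}^{-1}\ell_{e'a'}=\ell_{b'}^{-1}\ell_{a'} .
\]
Taking $b=1$ shows that the rule extends the lower envelope.

\emph{Homomorphism.} Given $b^{-1}a$ and $b'^{-1}a'$ in $D^*$, write $ab'^{-1}=f^{-1}g$ with nonzero $f,g\in K[G]$. Then $fa=gb'$, so $\ell_f\ell_a=\ell_g\ell_{b'}$, that is, $\ell_f^{-1}\ell_g=\ell_a\ell_{b'}^{-1}$. The product is $b^{-1}ab'^{-1}a'=(fb)^{-1}(ga')$, and it is sent to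
\[
\ell_b^{-1}\ell_f^{-1}\ell_g\ell_{a'}=(\ell_b^{-1}\ell_a)(\ell_{b'}^{-1}\ell_{a'}).
\]

\emph{Sums.} By \eqref{eq:common} we may write $d=b^{-1}a$ and $d'=b^{-1}a'$, so $d+d'=b^{-1}(a+a')$. Apply the increasing map $\ell_b^{-1}$ to the inequality $\ell_{a+a'}\ge\min(\ell_a,\ell_{a'})$ of Lemma~\ref{lem:envelope}(c).
\end{proof}

\section{The uniserial module}\label{sec:module}

We obtain a scale on $D$ by evaluating at a base point. Any point strictly between $0$ and $1$ would serve; we take $\frac12$. Put
\[
v(d)=\ell_d(\tfrac12)\quad(d\in D^*),\qquad v(0)=\infty .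
\]
With the convention $\ell_c(\infty)=\infty$, Proposition~\ref{prop:hom} gives, for $c\in D^*$ and $d,d'\in D$,
\begin{equation}\label{eq:v}
v(d+d')\ge\min(v(d),v(d')),\qquad v(cd)=\ell_c(v(d)).
\end{equation}
For $0\neq\kappa\in K$ the map $\ell_\kappa$ is the identity, so $v(\kappa)=\frac12$ and $v(-d)=v(d)$. For $\lambda\in\mathbb R$ let
\[
D_{\ge\lambda}=\{d\in D:v(d)\ge\lambda\},\qquad D_{>\lambda}=\{d\in D:v(d)>\lambda\},\qquad \mathcal O=D_{\ge1/2}.
\]
The second formula in \eqref{eq:v} treats the two factors differently. A left factor $c$ moves values by the homeomorphism $\ell_c$, which is the behavior wanted for $x$ and $p$. A right factor from $\mathcal O$ never lowers a value, and this gives the module structure.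

\begin{lemma}\label{lem:scale}
\begin{enumerate}
\item[(a)] $\mathcal O$ is a subring of $D$ containing $K$, and $D_{\ge\lambda}$ and $D_{>\lambda}$ are right $\mathcal O$-submodules of $D$.
\item[(b)] If $d,d'\in D^*$ and $v(d)\ge v(d')$, then $d\in d'\mathcal O$. The right $\mathcal O$-module $D$ is uniserial.
\item[(c)] For $c\in D^*$ we have $cD_{\ge\lambda}=D_{\ge\ell_c(\lambda)}$ and $cD_{>\lambda}=D_{>\ell_c(\lambda)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sets $D_{\ge\lambda}$ and $D_{>\lambda}$ are additive subgroups by \eqref{eq:v}. For $d\in D^*$ and $r\in\mathcal O$,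
\[
v(dr)=\ell_d(v(r))\ge\ell_d(\tfrac12)=v(d),
\]
because $\ell_d$ is increasing. So these subgroups are closed under right multiplication by $\mathcal O$. In particular $\mathcal O$ is closed under multiplication, and $K\subseteq\mathcal O$.

(b) We have $v(d'^{-1}d)=\ell_{d'}^{-1}(v(d))\ge\ell_{d'}^{-1}(v(d'))=\frac12$, so $d'^{-1}d\in\mathcal O$. Let $B,C$ be submodules with $B\not\subseteq C$, and take $d'\in B\setminus C$. If $0\neq d\in C$ had $v(d)\le v(d')$, then $d'\in d\mathcal O\subseteq C$. So $v(d)>v(d')$ and $d\in d'\mathcal O\subseteq B$. Thus $C\subseteq B$.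

(c) An element $d$ lies in $cD_{\ge\lambda}$ if and only if $v(c^{-1}d)=\ell_c^{-1}(v(d))\ge\lambda$, that is, $v(d)\ge\ell_c(\lambda)$. The same argument works with strict inequalities, since $\ell_c$ is strictly increasing.
\end{proof}

The side matters in (a). The map $r\colon s\mapsto 2s-\frac12$ fixes $\frac12$, so $r\in\mathcal O$, but $v(\tau_{-1/4})=\frac14$ and $v(r\tau_{-1/4})=0$; so $D_{>0}$ is not a left $\mathcal O$-module.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let
\[
U=D_{>0},\qquad W=D_{\ge1},\qquad M=U/W,\qquad S=\operatorname{End}(M_{\mathcal O}).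
\]
By Lemma~\ref{lem:scale}, $M$ is a uniserial right $\mathcal O$-module, and $M\ne0$ because $v(1)=\frac12$. Since $K$ is central in $\mathcal O$, right multiplication by $\kappa\in K$ is an endomorphism of $M_{\mathcal O}$ that commutes with all elements of $S$; this makes $S$ a $K$-algebra.

Left multiplication by an element of $D$ is right $\mathcal O$-linear. By \eqref{eq:maps} and Lemma~\ref{lem:scale}(c),
\[
\alpha U=U,\quad \alpha W=D_{\ge2}\subseteq W,\quad \beta U=D_{>1/2}\subseteq U,\quad \beta W=W,\quad \alpha\beta U=D_{>1}\subseteq W .
\]
The first four relations show that $\alpha$ and $\beta$ induce endomorphisms $x,p\in S$. The map $x$ is surjective because $\alpha U=U$. The map $p$ is injective because $\beta d\in W=\beta W$ implies $d\in W$. The last relation says $xp=0$.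

Proposition~\ref{prop:reduction} shows that $u=x+p$ is a unit, that (2) and (3) hold, and that $S/J(S)\cong D_1\times D_2$ with $D_1=S/I$ and $D_2=S/L$ division rings. In particular $S$ is semilocal, and (1) follows from Lemma~\ref{lem:semilocal}.
\end{proof}

\begin{remark}\label{rem:defects}
One can see directly how the two defects of Example~\ref{ex:toy} are repaired. The envelope $\ell_{\alpha+\beta}=\min(\alpha,\beta)$ fixes $0$ and $1$, so $(\alpha+\beta)U=U$ and $(\alpha+\beta)W=W$ by Lemma~\ref{lem:scale}(c), and $u^{-1}$ is induced by left multiplication by $(\alpha+\beta)^{-1}\in D$. On the other hand $\alpha^{-1}W=\mathcal O\not\subseteq W$, so $\alpha^{-1}$ induces no endomorphism of $M$; instead it describes the kernel, $\ker x=\mathcal O/W$, which contains $\operatorname{im}p=D_{>1/2}/W$.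
\end{remark}

\begin{remark}\label{rem:compare}
Theorem~\ref{thm:B} applies to $c=x$ and $b=u^{-1}$, with $q=1-xu^{-1}=pu^{-1}$. Since $x\in I$ and $pu^{-1}\in L$, the image of $xu^{-1}$ in $S/I\times S/L$ is $(0,1)$. This idempotent does not lift, because $S$ has only the idempotents $0$ and $1$ by Lemma~\ref{lem:facchini}. The same element shows that $S$ is not an exchange ring, consistently with (F2): for $a=xu^{-1}$ we have $1\notin aS\subseteq I$ and $1\notin(1-a)S\subseteq L$, so neither $e=1$ nor $e=0$ satisfies $e\in aS$ and $1-e\in(1-a)S$.
\end{remark}

\begin{remark}\label{rem:matrix}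
The standard identity $J(M_n(S))=M_n(J(S))$ gives $M_n(S)/J(M_n(S))\cong M_n(D_1)\times M_n(D_2)$. So each matrix ring $M_n(S)$ is semilocal, and by Lemma~\ref{lem:semilocal} all of its factor rings are Dedekind-finite too.
\end{remark}

\begin{thebibliography}{1}

\bibitem{HL}
\emph{On a question of Hartwig and Luh},
\texttt{https://core-cms.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak AA548C1E986D1C773325302A11EA4BE2/\allowbreak S0004972713000373a.pdf/\allowbreak on-a-question-of-hartwig-and-luh.pdf}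

\end{thebibliography}
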